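# Almost multiplicative functionals on $H^\infty(\mathbb D)$ and limits of point evaluations

## 1. Functionals on $H^\infty$, the pseudohyperbolic metric, Blaschke products

**Definition (the algebra).** $H^\infty=H^\infty(\mathbb D)$ is the Banach algebra of bounded analytic functions on the open unit disc, with the supremum norm. "The ball" is its closed unit ball. Functionals carry the dual norm $\|F\|=\sup\{|F(f)|:\|f\|\le1\}$.

Example: for $w\in\mathbb D$ the Blaschke factor $B_w(z)=\frac{z-w}{1-\bar wz}$ is in the ball, vanishes only at $w$, and has modulus $1$ on the circle.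

**Definition (multiplicative functional).** A linear $G$ with $G(fg)=G(f)G(g)$ for all $f,g$.

Examples: $f\mapsto f(z)$ for $z\in\mathbb D$, and also $G=0$. Two textbook facts: a multiplicative functional on a commutative unital Banach algebra has $\|G\|\le1$, and if $G\ne0$ then $G(1)=1$, because $G(f)=G(f)G(1)$.

**Definition ($\delta$-multiplicative functional).** A bounded linear $F$ with $|F(fg)-F(f)F(g)|\le\delta\|f\|\|g\|$ for all $f,g$.

First example: $F(f)=(1-t)f(0)$ with $0<t\le\frac12$. Here $F(fg)-F(f)F(g)=[(1-t)-(1-t)^2]f(0)g(0)=t(1-t)f(0)g(0)$, so $F$ is $t(1-t)$-multiplicative. Second example: $F(f)=(1-t)f(z)+tf(w)$ with $0\le t\le 1$. Expanding, $F(fg)-F(f)F(g)=t(1-t)(f(z)-f(w))(g(z)-g(w))$, so $F$ is $4t(1-t)$-multiplicative.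

**Definition (ultrafilter limits, the set $\Lambda$).** An ultrafilter $\mathcal U$ on a set $I$ is a family of subsets of $I$ that contains $I$, is closed under finite intersections and under passing to supersets, and contains exactly one of $S$, $I\setminus S$ for each $S\subset I$. Every bounded family $(a_i)$ of complex numbers has a unique limit $c=\lim_{\mathcal U}a_i$, characterized by $\{i:|a_i-c|<\theta\}\in\mathcal U$ for all $\theta>0$. Let $\Lambda$ be the set of all functionals $G(f)=\lim_{\mathcal U}f(z_i)$, where $(z_i)_{i\in I}$ is a family of points of $\mathbb D$ and $\mathcal U$ an ultrafilter on $I$.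

Limits respect sums and products, so each $G\in\Lambda$ is multiplicative, with $G(1)=1$. Example: $z_n=1-\frac1n$ and $\mathcal U$ containing no finite set. For $f(z)=z$ we get $G(f)=1$, so this $G$ is not evaluation at a point of $\mathbb D$.

**Definition (pseudohyperbolic quantities).** Put
$$\rho(z,w)=\Big|\frac{z-w}{1-\bar wz}\Big|,\qquad k=\log\frac1\rho,\qquad p=1-\rho^2=\frac{(1-|z|^2)(1-|w|^2)}{|1-\bar zw|^2},\qquad d_h=\log\frac{1+\rho}{1-\rho}\ge2\rho .$$
Here $d_h$ is the hyperbolic distance, with length element $\frac{2|dz|}{1-|z|^2}$, and $k$ is the Green function of $\mathbb D$.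

Since $k=-\frac12\log(1-p)$ and $p\le-\log(1-p)\le\frac p{1-p}=\frac p{\rho^2}$,
$$k\ge\tfrac12p;\qquad k\le\tfrac1{2\alpha^2}\,p\quad\text{if }\rho\ge\alpha. \tag{1}$$
Since $|1-\bar zw|\ge1-|z||w|$, we have $p(z,w)\le p(|z|,|w|)$, i.e. $\rho(z,w)\ge\rho(|z|,|w|)$. With $a=1-|z|$ and $b=1-|w|$ this reads
$$\rho(z,w)\ge\frac{|a-b|}{a+b-ab}\ge\frac{|a-b|}{a+b}. \tag{2}$$
Example: for $z=1-2^{-n}$, $w=1-2^{-m}$, (2) gives $\rho\ge\frac{1-2^{-j}}{1+2^{-j}}$ with $j=|n-m|$.

**Definition (Blaschke products, interpolating products).** A Blaschke product with zeros $(z_n)$, $\sum(1-|z_n|)<\infty$, is the product of the $B_{z_n}$ with suitable unimodular factors; its modulus satisfies $\log\frac1{|B(z)|}=\sum_nk(z,z_n)$. A unimodular constant counts as a Blaschke product without zeros. A nonconstant Blaschke product with simple zeros is *$s$-interpolating* ($s>0$) if $\prod_{k\ne n}\rho(z_k,z_n)\ge s$ for all $n$, and *interpolating* if this holds for some $s>0$.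

Examples: one factor $B_w$ is $1$-interpolating. The zeros $1-2^{-n}$, $n\ge1$, give an interpolating product, since by the previous example $\prod_{k\ne n}\rho(z_k,z_n)\ge\prod_{j\ge1}\big(\frac{1-2^{-j}}{1+2^{-j}}\big)^2>0$.

We recall three textbook facts. If $f\not\equiv0$ is in the ball, then $f=eB$ with $B$ the Blaschke product of its zeros and $e$ zero-free in the ball, so $\sum_ak(z,a)\le\log\frac1{|f(z)|}$ (sum over the zeros of $f$, with multiplicity). If $f\in H^\infty$ vanishes on the zeros of a Blaschke product $b$ with multiplicity, then $f=bq$ with $\|q\|=\|f\|$. Finally, Carleson's interpolation theorem (Garnett, *Bounded Analytic Functions*, Ch. VII, Thm 1.1): if $b$ is $s$-interpolating with zeros $(z_n)$, then for every bounded $(a_n)$ there is $f\in H^\infty$ with $f(z_n)=a_n$ and $\|f\|\le M(s)\sup|a_n|$, where $1\le M(s)<\infty$ depends only on $s$.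

## 2. Norm stability of multiplicativity on $H^\infty(\mathbb D)$

If $F$ is almost multiplicative, is it close *in norm* to an honestly multiplicative functional? Precisely:

**Problem.** Is there a function $\varepsilon(\delta)$ with $\varepsilon(\delta)\to0$ as $\delta\to0$ such that for every $\delta$-multiplicative $F$ on $H^\infty(\mathbb D)$ there is a multiplicative $G$ on $H^\infty(\mathbb D)$ with $\|F-G\|\le\varepsilon(\delta)$?

The problem comes from "Riemann mapping theorem in $\mathbb C^n$", where it is described as asking whether $H^\infty(\mathbb D)$ has an "almost corona": a set of almost multiplicative functionals far from the disc, where $\mathbb D$ is identified with the point evaluations. The answer is **yes**.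

**Theorem 1.** For every $\varepsilon\in(0,1)$ there is $\delta(\varepsilon)>0$ such that every $\delta$-multiplicative $F$ on $H^\infty$ with $\delta\le\delta(\varepsilon)$ satisfies $\|F-G\|\le\varepsilon$ for some $G\in\Lambda\cup\{0\}$.

**Theorem 2.** There is an absolute constant $C$ such that for every $\delta>0$ and every $\delta$-multiplicative $F$ there is $G\in\Lambda\cup\{0\}$ with $\|F-G\|\le C\delta$. Conversely, if $G$ is multiplicative and $\|F-G\|=d$, then $F$ is $d(3+d)$-multiplicative. The linear order is optimal.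

Theorem 1 already answers the question (for large $\delta$ take $G=0$ and use $\|F\|\le1+\delta$, shown below). Theorem 2 gives $\varepsilon(\delta)=C\delta$. If $G\neq0$ in Theorem 2, then, $G$ being an ultrafilter limit of evaluations, for all $f_1,\dots,f_n$ in the ball and $\tau>0$ some index $i$ has $|f_j(z_i)-G(f_j)|\le\tau$ for all $j$. So there is $z\in\mathbb D$ with $|F(f_j)-f_j(z)|\le C\delta+\tau$ for all $j$, with $C$ independent of $n$. In this sense there is no almost corona.

## 3. Normalization, the functional $(1-t)f(0)$, and the algebra $\ell^\infty$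

**Step 1: norm and value at $1$.** We reduce to $F(1)=1$. Let $F$ be $\delta$-multiplicative. For $f$ in the ball, $|F(f)|^2\le|F(f^2)|+\delta\le\|F\|+\delta$, so $\|F\|^2\le\|F\|+\delta$. If $x>1+\delta$ then $x^2-x=x(x-1)>(1+\delta)\delta\ge\delta$, hence $\|F\|\le1+\delta$.

Let $\delta\le\frac1{100}$. From $|F(1)||1-F(1)|\le\delta$, and since one of the two factors is $\ge\frac12$, either $|F(1)|\le2\delta$ or $|1-F(1)|\le2\delta$.

In the first case $|F(f)||1-F(1)|=|F(f\cdot1)-F(f)F(1)|\le\delta\|f\|$ and $|1-F(1)|\ge\frac12$, so $\|F-0\|\le2\delta$: the functional $G=0$ serves.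

In the second case put $F_1=F/F(1)$, so $F_1(1)=1$. Since
$$|F(1)F(fg)-F(f)F(g)|\le|F(1)-1||F(fg)|+\delta\|f\|\|g\|\le(2\delta(1+\delta)+\delta)\|f\|\|g\|,$$
dividing by $|F(1)|^2\ge0.98^2$ shows that $F_1$ is $4\delta$-multiplicative. Also $\|F-F_1\|\le\|F\|\frac{|F(1)-1|}{|F(1)|}\le\frac{(1+\delta)2\delta}{1-2\delta}\le3\delta$.

So it suffices to treat, with $4\delta$ in place of $\delta$, functionals with
$$F(1)=1,\qquad\delta\le1,\qquad\|F\|\le1+\delta\le2. \tag{N}$$

**Step 2: two consequences of (N).** First, for $f_1,\dots,f_m$ in the ball,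
$$\Big|F(f_1\cdots f_m)-\prod F(f_i)\Big|\le2^m\delta, \tag{3}$$
because the errors satisfy $e_1=0$, $e_m\le\delta+2e_{m-1}$. Second, a small value of $F$ can be turned into a value of size $\delta$:

**(M)** If $f$ is in the ball, $c=F(f)$, $|c|\le\frac14$, then $\hat f=\frac{f-c}{1-\bar cf}$ is in the ball and $|F(\hat f)|\le3\delta$.

Indeed $F(\hat f(1-\bar cf))=F(f-c)=0$ and $F(1-\bar cf)=1-|c|^2$, so $|F(\hat f)|(1-|c|^2)\le\delta\|1-\bar cf\|\le\frac54\delta$, and $1-|c|^2\ge\frac{15}{16}$.

**Step 3: the converse half of Theorem 2 and its sharpness.** Let $G$ be multiplicative, so $\|G\|\le1$, and $\|F-G\|=d$. Then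
$$F(fg)-F(f)F(g)=(F-G)(fg)-(F-G)(f)F(g)-G(f)(F-G)(g),$$
bounded by $(d+d(1+d)+d)\|f\|\|g\|=d(3+d)\|f\|\|g\|$. For $F(f)=(1-t)f(0)$, $0<t\le\frac12$, the best $\delta$ is $t(1-t)<t$ (take $f=g=1$). Every nonzero multiplicative $G$ has $\|F-G\|\ge|F(1)-1|=t$, and $\|F-0\|=1-t\ge t$. So $\varepsilon(\delta)\ge t>\delta$ at $\delta=t(1-t)$, and no bound $\varepsilon(\delta)=o(\delta)$ is possible.

**Step 4: the same question on $\ell^\infty(I)$.** Let $F$ be $\delta$-multiplicative on $\ell^\infty(I)$ with $F(1)=1$ and $\delta\le\frac1{100}$; Step 1 gives $\|F\|\le2$ here too. Put $x_S=F(1_S)$. From $1_S^2=1_S$ we get $|x_S-x_S^2|\le\delta$, so $x_S$ is within $2\delta$ of $0$ or of $1$. Let $\mathcal U$ be the family of $S$ with $x_S$ near $1$.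

* Since $x_S+x_{S^c}=1$, exactly one of $S,S^c$ is in $\mathcal U$; and $I\in\mathcal U$.
* Since $|x_{S\cap S'}-x_Sx_{S'}|\le\delta$, for $S,S'\in\mathcal U$ the number $x_{S\cap S'}$ is within $6\delta\le0.06$ of $1$, so $S\cap S'\in\mathcal U$.
* If $S\subset S'$ and $S\in\mathcal U$, then $|x_S||1-x_{S'}|\le\delta$ gives $|1-x_{S'}|\le2\delta$, so $S'\in\mathcal U$.

So $\mathcal U$ is an ultrafilter. Let $G=\lim_{\mathcal U}$. For $f$ in the ball, $c=G(f)$, $\theta>0$ and $S=\{|f-c|<\theta\}\in\mathcal U$, we have $|(F(f)-c)x_S|\le|F((f-c)1_S)|+2\delta\le2\theta+2\delta$ and $|x_S|\ge\frac12$. Letting $\theta\to0$, $\|F-G\|\le4\delta$. On $\ell^\infty$ the answer is yes, and the proof is short because $\ell^\infty$ is full of idempotents. In $H^\infty$ the only idempotents are $0$ and $1$.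

## 4. Weak-star limits, the corona theorem, and an ideal of null sets

**Weak-star limits.** If $F_n$ is $\delta_n$-multiplicative with $\delta_n\to0$, every weak-star cluster point $G$ of $(F_n)$ is multiplicative. But this $G$ can be far from all the $F_n$ in norm. Let $F_n$ be evaluation at $z_n=1-\frac1n$. A cluster point $G$ satisfies $G(f)=f(1)$ for $f$ continuous at $1$, so $|G(B_{z_n})|=|B_{z_n}(1)|=1$ while $F_n(B_{z_n})=0$. Thus $\|F_n-G\|\ge1$ for all $n$.

**The corona theorem.** Let $F$ satisfy (N), let $f_1,\dots,f_n$ be in the ball with $F(f_j)=0$, and suppose $\max_j|f_j|\ge\varepsilon$ on $\mathbb D$. The corona theorem gives $g_j\in H^\infty$ with $\sum f_jg_j=1$ and $\|g_j\|\le C(n,\varepsilon)$. Then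
$$1=\Big|\sum_jF(f_jg_j)\Big|\le\sum_j\big(|F(f_j)F(g_j)|+\delta\|g_j\|\big)\le n\,C(n,\varepsilon)\,\delta .$$
So if $\delta<1/(nC(n,\varepsilon))$, some $z\in\mathbb D$ has $|f_j(z)|<\varepsilon$ for all $j\le n$. This is the right kind of conclusion, but norm closeness concerns all $f$ in the ball at once, and the argument needs a $\delta$ that depends on $n$. It stops exactly there.

**What would suffice.** To remove $n$, try to treat two functions at a time and replace them by *one*: given $f_1,f_2$ with $|F(f_i)|$ small, find $g$ in the ball with $|F(g)|$ small and $|g|$ bounded below wherever $\max(|f_1|,|f_2|)\ge\varepsilon$. If this can be done *with the same constants going out as coming in*, it can be iterated any number of times.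

To say this precisely, $\mathcal D$ will be a countable family of boxes filling the disc, each $Q\in\mathcal D$ with a marked point $z_Q$. There will be an absolute $c_*\in(0,1)$, a number $\varepsilon\le c_*$, and $\rho_0=\varepsilon/4$.

**Definition (null sets).** $E\subset\mathcal D$ is *null* (for $F$) if there is $g$ in the ball with $|F(g)|\le\rho_0$ and $|g(z_Q)|\ge c_*$ for all $Q\in E$.

Example: let $F$ be evaluation at $w=z_{Q_0}$. With $g=B_w$ the set $\{Q:\rho(z_Q,w)\ge c_*\}$ is null. No set containing $Q_0$ is null, since $|g(z_{Q_0})|\ge c_*>\rho_0$ contradicts $|F(g)|\le\rho_0$. So "null" means "$F$ does not live there".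

Two claims will finish Theorem 1: two functions with $|F(f_i)|\le\rho_0$ yield a null set $\{Q:\max_i|f_i(z_Q)|\ge\varepsilon\}$, and $\mathcal D$ is not null. As $c_*\ge\varepsilon$, the first claim makes the null sets an ideal with no loss of constants. An ultrafilter avoiding this ideal then gives $G$, just as on $\ell^\infty$. The first claim combines three devices.

* *Reset of the lower bound.* The function $u=\min_i\log\frac1{|f_i|}$ is superharmonic, and any positive superharmonic function can be imitated by $\log\frac1{|g|}$ with $g$ analytic. Imitating $u/\log\frac2\varepsilon$ instead of $u$ raises the lower bound from about $\varepsilon$ to the absolute $c_*$ (Lemma 3).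
* *Localization.* If $F(f_1),F(f_2)$ are tiny and $|h|\le\tau$ where both $f_i$ are small, then $|F(h)|\le C(\tau+\delta)$ (Lemma 9).
* *Powers.* Apply localization to $h=g^k$. The constant $C$ does not depend on $k$, and the $k$-th root removes it.

Localization needs $F$ to be bounded below on interpolating Blaschke products; this is where the $\ell^\infty$ argument enters.

## 5. Interpolating Blaschke products: a copy of $\ell^\infty$

If $F(b)\approx0$ for an interpolating $b$, then $F$ nearly factors through $H^\infty/bH^\infty$, which by Carleson's theorem looks like $\ell^\infty$.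

**Lemma 1.** Assume (N). Let $b$ be $s$-interpolating with zeros $(z_n)$, $M=M(s)$, and $t=|F(b)|+\delta\le\frac1{1000M^2}$. Then there is an ultrafilter $\mathcal U$ on the index set such that $G(f)=\lim_{\mathcal U}f(z_n)$ satisfies $\|F-G\|\le16Mt$. (The case $\delta=0$ is allowed.)

*Proof.* **Step 1: the ideal $bH^\infty$ is almost annihilated.** For all $q$, $|F(bq)|\le2|F(b)|\|q\|+\delta\|q\|\le2t\|q\|$. If $f$ vanishes at all $z_n$, then $f=bq$ with $\|q\|=\|f\|$, so $|F(f)|\le2t\|f\|$.

**Step 2: almost idempotents.** For a set $S$ of indices choose $f_S$ with $f_S(z_n)=1_S(n)$, $\|f_S\|\le M$, and put $x_S=F(f_S)$. The function $f_S^2-f_S$ vanishes at all $z_n$ and has norm $\le2M^2$, so $|x_S^2-x_S|\le M^2\delta+4M^2t\le5M^2t\le\frac1{200}$. Hence $x_S$ is within $\frac1{100}$ of $0$ or of $1$. Let $\mathcal U$ consist of the $S$ with $x_S$ near $1$.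

**Step 3: $\mathcal U$ is an ultrafilter.** The functions $f_S+f_{S^c}-1$, $f_{S\cap S'}-f_Sf_{S'}$, $f_{\rm all}-1$ vanish at all $z_n$ and have norms at most $3M$, $2M^2$, $2M$. So
$$|x_S+x_{S^c}-1|\le6Mt,\qquad|x_{S\cap S'}-x_Sx_{S'}|\le4M^2t+M^2\delta\le5M^2t,\qquad|x_{\rm all}-1|\le4Mt,$$
and all three right-hand sides are at most $\frac6{1000}$. By the first, exactly one of $S,S^c$ is in $\mathcal U$. If $S,S'\in\mathcal U$, then $|x_Sx_{S'}-1|\le0.0201$, so $x_{S\cap S'}$ is within $0.03$ of $1$, hence $S\cap S'\in\mathcal U$. If $S\subset S'$ and $S\in\mathcal U$, then $|x_S||1-x_{S'}|\le\frac1{200}$ forces $S'\in\mathcal U$. The full index set is in $\mathcal U$.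

**Step 4: the norm estimate.** Let $f$ be in the ball, $c=G(f)$, $0<\theta\le1$, $S=\{n:|f(z_n)-c|<\theta\}\in\mathcal U$. Choose $q_0\in H^\infty$ with $q_0(z_n)=(f(z_n)-c)1_S(n)$, $\|q_0\|\le M\theta$. Then $(f-c)f_S-q_0$ vanishes at all $z_n$ and has norm $\le3M$, so $|F((f-c)f_S)|\le2M\theta+6Mt$. Also $|F((f-c)f_S)-(F(f)-c)x_S|\le2M\delta$ and $|x_S|\ge\frac12$. So $|F(f)-c|\le2(2M\theta+8Mt)$. Let $\theta\to0$. $\square$

**Definition ($\varepsilon$-far).** $F$ is *$\varepsilon$-far* if $\|F-G\|>\varepsilon$ for all $G\in\Lambda$. Example: $F(f)=(1-t)f(0)$ is $\varepsilon$-far for every $\varepsilon<t$, since $|F(1)-G(1)|=t$.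

By Lemma 1, if $F$ is far then $|F(b)|$ is bounded below over all $s$-interpolating $b$. We now build the function theory that exploits this.

## 6. Dyadic boxes and estimates for $p(z,w)$

From here on $C,c>0$ are absolute constants that may change from line to line.

**Definition (boxes).** For $n\ge0$, $0\le j<2^n$ let
$$Q=\{re^{2\pi it}:1-2^{-n}\le r<1,\ j2^{-n}\le t<(j+1)2^{-n}\},\quad\ell(Q)=2^{-n},\quad T(Q)=Q\cap\{|z|<1-2^{-n-1}\}.$$
$\mathcal D$ is the set of all boxes. Layer $n$ consists of those with $\ell=2^{-n}$. The parent of $Q\ne\mathbb D$ is the box of the previous layer that contains $Q$.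

Example: layer $0$ is $Q=\mathbb D$ with $T(Q)=\{|z|<\frac12\}$. In layer $1$, $j=0$, $T(Q)$ is $\{\frac12\le|z|<\frac34,\ 0\le t<\frac12\}$.

The sets $T(Q)$ partition $\mathbb D$. Two boxes are nested or disjoint, and $T(R)\cap Q\ne\emptyset$ iff $R\subset Q$.

**Definition (neighbors).** Two boxes are *neighbors* if the closures of their $T$'s meet; equivalently, their layers differ by at most $1$ and their closed arcs meet. (A box is its own neighbor.) A box has at most $3+4+2=9$ neighbors: $3$ in its layer, $4$ in the next, $2$ in the previous. $T^*(Q)$ is the union of $T(R)$ over neighbors $R$ of $Q$, and $T^{**}(Q)$ the union of $T^*(R)$ over neighbors $R$ of $Q$.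

Example: the neighbors of the top box are itself and the two boxes of layer $1$, so $T^*(\mathbb D)=\{|z|<\frac34\}$.

**Definition (Carleson constant).** A measure $\sigma\ge0$ on $\mathbb D$ has *Carleson constant at most $K$* if $\sigma(Q)\le K\ell(Q)$ for all $Q\in\mathcal D$. For a multiset $Z\subset\mathbb D$ the measure meant is $\sum_{a\in Z}(1-|a|)\delta_a$.

Example: the points $1-2^{-n}$, $n\ge1$, lie only in the boxes with $j=0$. In such a box of layer $m$ the sum is at most $\sum_{n\ge m}2^{-n}=2\ell(Q)$, so $K=2$ works.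

**(G1)** If $z\in T(Q)$ and $\rho(z,w)<\frac19$, then $w\in T^*(Q)$. *Proof.* Let $w\notin T^*(Q)$, $w\in T(R)$, $\ell(Q)=2^{-n}$; recall $2^{-n-1}<1-|z|\le2^{-n}$. If $R$ is in a layer $\ge n+2$ or $\le n-2$, then $\big||z|-|w|\big|\ge2^{-n-2}$. Otherwise the closed arcs are disjoint. Then neither box is the top box, so $|z|,|w|\ge\frac12$, and the arcs, having endpoints in $2^{-n-1}\mathbb Z$, are at distance at least $2^{-n-1}$ in $t$. With $|t|\in[2^{-n-1},\frac12]$ the distance of the arguments divided by $2\pi$, $|z-w|\ge2\sqrt{|z||w|}\sin(\pi|t|)\ge2|t|\ge2^{-n}$. In all cases $|z-w|\ge\ell(Q)/4$. Since $|1-\bar wz|\le1-|z|^2+|z-w|\le2\ell(Q)+|z-w|$, $\rho(z,w)\ge\frac{1/4}{2+1/4}=\frac19$. $\square$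

Put $c_1=\frac19$. As $d_h\ge2\rho$, the hyperbolic $2c_1$-neighborhood of $T(Q)$ lies in $T^*(Q)$, and that of $T^*(Q)$ lies in $T^{**}(Q)$. Non-neighboring boxes have $T$'s at $\rho$-distance $\ge\frac19$.

**(G2)** If $\rho(z,w)<\frac12$, then $\frac13\le\frac{1-|w|}{1-|z|}\le3$ and $|z-w|\le2(1-|z|)$. At most $C$ boxes $R$ have $T(R)\cap\{\rho(z,\cdot)<\frac12\}\ne\emptyset$. *Proof.* The ratio bound is (2). Next, $|z-w|<\frac12|1-\bar wz|\le\frac12(1-|z|^2+|z-w|)$ gives $|z-w|<1-|z|^2\le2(1-|z|)$. The sets $T(R)$ in question are disjoint, have $\ell(R)$ comparable to $1-|z|$, area $\ge c(1-|z|)^2$, and lie in a disc of radius $C(1-|z|)$. $\square$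

**(G3)** $p(z,w)\le Cp(z',w')$ if $z,z'\in T^{**}(R)$ and $w,w'\in T^{**}(Q)$. *Proof.* On $T^{**}(Q)$, $1-|w|$ is comparable to $\ell(Q)$ and $\operatorname{diam}T^{**}(Q)\le C\ell(Q)$. So $|1-\bar zw'|\le|1-\bar zw|+|w-w'|\le C|1-\bar zw|$, because $|1-\bar zw|\ge1-|w|\ge c\ell(Q)$. Similarly for $z\to z'$, and the numerators of $p$ are comparable. $\square$

**(G4)** If $z\in T(S)$ and $a\in\bigcup_{R\subset S}T^{**}(R)$, then $p(z,a)\ge c(1-|a|)/\ell(S)$. *Proof.* $a$ is within $C\ell(R)\le C\ell(S)$ of a point of $S$, so $|z-a|\le C\ell(S)$ and $|1-\bar za|\le1-|z|^2+|z-a|\le C\ell(S)$; and $1-|z|^2\ge\ell(S)/2$. $\square$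

**(G5)** If $\sigma$ has Carleson constant at most $K$, then $\int\frac{1-|z|^2}{|1-\bar zw|^2}d\sigma(w)\le CK$ for all $z\in\mathbb D$. *Proof.* Let $z\in T(S)$, $\ell=\ell(S)$, $E_j=\{w:|1-\bar zw|<2^j\ell\}$. For $w\in E_j$ we have $1-|w|<2^j\ell$. With $\zeta,\omega$ the unit vectors of $z,w$ we have $|1-\bar\zeta\omega|\le|1-\bar zw|+(1-|z||w|)\le2|1-\bar zw|$, so $|\zeta-\omega|<2^{j+1}\ell$. Hence the arguments differ by less than $\frac\pi2 2^{j+1}\ell=2\pi\cdot2^{j-1}\ell$. If $2^j\ell\le1$, then $E_j$ lies over an open arc of $t$-length $2^j\ell$, so in at most $2$ boxes of side $2^j\ell$; if $2^j\ell>1$, use $\sigma(\mathbb D)\le K$. So $\sigma(E_j)\le2^{j+1}\ell K$. Since $|1-\bar zw|\ge1-|z|\ge\ell/2$ and $1-|z|^2\le2\ell$, the integral is at most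
$$\frac8\ell\sigma(E_0)+\sum_{j\ge0}\frac2{4^j\ell}\sigma(E_{j+1})\le16K+8K\sum_{j\ge0}2^{-j}=32K.\qquad\square$$
In particular, since $p(z,w)\le2(1-|w|)\frac{1-|z|^2}{|1-\bar zw|^2}$, a multiset $Z$ with Carleson constant at most $K$ has $\sum_{a\in Z}p(z,a)\le CK$ for every $z$.

**(G6)** For $X\in\mathcal D$ and each $k\ge-1$, at most $7$ boxes $R$ with $\ell(R)=2^{-k}\ell(X)$ have $\overline{T(R)}\cap\partial X\cap\mathbb D\ne\emptyset$. *Proof.* We may assume $X\ne\mathbb D$. Then $\partial X\cap\mathbb D$ consists of two radial segments and an arc of $|z|=1-\ell(X)$. In a fixed layer $\ge1$ a given argument belongs to at most two closed arcs, giving at most $4$ boxes for the two segments; layer $0$ has only one box. The inner arc meets only $\overline{T(R)}$ with $k\in\{-1,0\}$, at most $3$ in each layer. $\square$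

**(G7)** At most $C$ boxes $R\subset X$ with $\ell(R)=2^{-k}\ell(X)$ are within two neighbor-steps of a box not contained in $X$. *Proof.* At the first step leaving $X$, a box $V\subset X$ has a neighbor $V'\not\subset X$. As $T(V)\subset X$ and $T(V')\cap X=\emptyset$, a common point of $\overline{T(V)}$ and $\overline{T(V')}$ lies in $\partial X\cap\mathbb D$. $V$ lies in one of three layers and $R$ is a neighbor of $V$, so by (G6) there are at most $3\cdot7\cdot9$ such $R$. $\square$

**Marked points.** Let $z_Q,w_Q\in T(Q)$ have the central argument of $Q$ and moduli $1-\frac78\ell(Q)$ and $1-\frac58\ell(Q)$.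

**(G8)** $\rho(z_Q,w_R)\ge\frac16$ for all $Q,R$. *Proof.* With $a=1-|z_Q|$, $b=1-|w_R|$ the ratio $a/b$ is $\frac75\,2^i$ with $i\in\mathbb Z$. By (2), $\rho\ge\frac{|a-b|}{a+b}$, which is smallest at $a/b=\frac75$ (value $\frac16$; at $a/b=\frac7{10}$ it is $\frac3{17}>\frac16$). $\square$

**(G9) Layer summation.** Let $d_Q$ be real weights such that in every layer, boxes ordered by argument in $[0,2\pi)$, all partial sums of the $d_Q$ lie in $[-1,1]$. Then $|\sum_{Q\in\mathcal D}d_Qp(z,w_Q)|\le72$ for all $z\in\mathbb D$ (sums taken layer by layer). *Proof.* Let $z\in T(R)$, $R$ in layer $m$. On the circle containing the $w_Q$ of layer $n$, $p(z,\cdot)$ is an even function of the angular distance from $z$, nonincreasing on $[0,\pi]$. So with $P$ its maximum there, its total variation around the circle is at most $2P$. With $a=1-|z|$ and $b=\frac58 2^{-n}$,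
$$P=\frac{ab(2-a)(2-b)}{(a+b-ab)^2}\le4\,\frac{\min(a,b)}{\max(a,b)}\le8\cdot2^{-|n-m|},$$
because $a+b-ab\ge\max(a,b)$ and $2^{-m-1}<a\le2^{-m}$, so that $\frac ba\le\frac54 2^{-(n-m)}$ and $\frac ab\le\frac85 2^{-(m-n)}$. If $D_j\in[-1,1]$ are the partial sums and $p_j$ the values of $p$, Abel summation gives $|\sum d_jp_j|\le|D_{\rm last}|P+\sum|D_j||p_j-p_{j+1}|\le3P\le24\cdot2^{-|n-m|}$. Summing over $n$, the total is at most $24\cdot3=72$. $\square$

(G9) says that mass may be moved along a layer to make it integer-valued, at bounded cost.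

## 7. Bounded solutions of $\bar\partial v=g$

**Lemma 2 (P. Jones).** Let $g$ be measurable on $\mathbb D$, $|g(\zeta)|\le\frac K{1-|\zeta|}$ and $\int_Q|g|\,dA\le K\ell(Q)$ for all $Q\in\mathcal D$. Then there is $v$ with $\bar\partial v=g$ in the sense of distributions and $\sup_{\mathbb D}|v|\le CK$.

*Proof.* Scale to $K=1$ and let $d\sigma=|g|\,dA$, which has Carleson constant at most $1$. The plan is to modify the Cauchy kernel by a factor $E$ with $E(\zeta,\zeta)=1$, analytic in $z$, and small enough to make the integral bounded. Put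
$$E(z,\zeta)=\frac{1-|\zeta|^2}{1-\bar\zeta z}\exp\int_{|w|\ge|\zeta|}\Big[\frac{1+\bar w\zeta}{1-\bar w\zeta}-\frac{1+\bar wz}{1-\bar wz}\Big]d\sigma(w),\qquad v(z)=\frac1\pi\int\frac{g(\zeta)E(z,\zeta)}{z-\zeta}dA(\zeta).$$

**Step 1: size of $E$.** $E$ is analytic in $z$ and $E(\zeta,\zeta)=1$. For $|w|\ge|\zeta|$,
$$\operatorname{Re}\frac{1+\bar w\zeta}{1-\bar w\zeta}=\frac{1-|w\zeta|^2}{|1-\bar w\zeta|^2}\le\frac{1-|\zeta|^4}{|1-\bar w\zeta|^2}\le\frac{2(1-|\zeta|^2)}{|1-\bar w\zeta|^2},$$
with $\sigma$-integral $\le C$ by (G5). Also $\operatorname{Re}\frac{1+\bar wz}{1-\bar wz}=\frac{1-|wz|^2}{|1-\bar wz|^2}\ge\frac{1-|w|^2}{|1-\bar wz|^2}$. With $d\mu_z(w)=\frac{1-|w|^2}{|1-\bar wz|^2}d\sigma(w)$ this gives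
$$|E(z,\zeta)|\le C\,\frac{1-|\zeta|^2}{|1-\bar\zeta z|}\,e^{-\mu_z\{|w|\ge|\zeta|\}}.$$

**Step 2: the far part, $\rho(z,\zeta)\ge\frac12$.** There $|z-\zeta|\ge\frac12|1-\bar\zeta z|$, so the absolute integral is at most $C\int e^{-\mu_z\{|w|\ge|\zeta|\}}d\mu_z(\zeta)$. The image of $\mu_z$ under $\zeta\mapsto|\zeta|$ is a finite measure $m$ on $[0,1)$ without atoms. With $\Phi(r)=m([r,1))$, continuous and nonincreasing, the integral is $\int e^{-\Phi}dm=\int_0^{\Phi(0)}e^{-x}dx\le1$.

**Step 3: the near part, $\rho(z,\zeta)<\frac12$.** There $|E|\le C$, and by (G2) $|g|\le\frac3{1-|z|}$ and $|z-\zeta|\le2(1-|z|)$. The integral is at most $\frac C{1-|z|}\int_{|\zeta-z|\le2(1-|z|)}\frac{dA}{|z-\zeta|}\le C$. So $|v|\le C$, with absolute convergence.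

**Step 4: the equation.** Let $\varphi$ be a test function. By Fubini, analyticity of $E(\cdot,\zeta)$ and the Cauchy–Pompeiu formula applied to $E(\cdot,\zeta)\varphi$,
$$\int v\,\bar\partial\varphi\,dA=\int g(\zeta)\,\frac1\pi\int\frac{\bar\partial_z(E(z,\zeta)\varphi(z))}{z-\zeta}dA(z)\,dA(\zeta)=-\int g(\zeta)E(\zeta,\zeta)\varphi(\zeta)\,dA(\zeta)=-\int g\varphi\,dA,$$
which is $\bar\partial v=g$. $\square$

## 8. Imitating a superharmonic function by $\log(1/|g|)$

Recall the Riesz decomposition: a superharmonic $u\ge0$ on $\mathbb D$, $u\not\equiv\infty$, is $u=h+\int k(\cdot,w)\,d\nu(w)$ with $h\ge0$ harmonic, $\nu\ge0$ and $\int(1-|w|)\,d\nu<\infty$. If $\nu$ were a sum of unit point masses, $u$ would be $\log\frac1{|g|}$. In general we round $\nu$ to integers along each layer.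

**Lemma 3 (atomization).** There is an absolute $A\ge1$ such that for every superharmonic $u\ge0$ on $\mathbb D$, $u\not\equiv\infty$, there is $g$ in the ball with

(a) $\log\frac1{|g(z_R)|}\le Au(z_R)+A$ for all $R\in\mathcal D$;

(b) $\log\frac1{|g(z)|}\ge A^{-1}\inf_{T(R)}u-A$ for all $R\in\mathcal D$, $z\in T(R)$.

*Proof.* **Step 1: construction.** Let $\nu_Q=\nu(T(Q))$. In each layer order the boxes by argument, let $S_j$ be the partial sums of the $\nu_Q$ ($S_{-1}=0$), and give the $j$-th box ($j\ge0$) the integer $m_Q=\lfloor S_j\rfloor-\lfloor S_{j-1}\rfloor\ge0$. The partial sums of $\nu_Q-m_Q$ are $S_j-\lfloor S_j\rfloor\in[0,1)$. In each layer $\sum m_Q\le\sum\nu_Q$, so $\sum m_Q\ell(Q)\le\sum\nu_Q\ell(Q)\le2\int(1-|w|)d\nu<\infty$. Hence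
$$g=e^{-(h+i\tilde h)}\prod_QB_{w_Q}^{m_Q}$$
(unimodular factors omitted, $\tilde h$ the harmonic conjugate) is in the ball, and $\log\frac1{|g|}=h+\sum m_Qk(\cdot,w_Q)$.

**Step 2: (a).** By (G8) and (1) with $\alpha=\frac16$, then (G9), (G3) and (1),
$$\sum m_Qk(z_R,w_Q)\le18\sum m_Qp(z_R,w_Q)\le18\sum\nu_Qp(z_R,w_Q)+C\le C\int p(z_R,w)d\nu+C\le C\int k(z_R,w)d\nu+C.$$
Add $h(z_R)$.

**Step 3: (b).** Let $z\in T(R)$. By (1) and (G9), $\log\frac1{|g(z)|}\ge h(z)+\frac12\sum\nu_Qp(z,w_Q)-36$. On the other hand $\inf_{T(R)}u$ is at most the average of $u$ over $z'\in T(R)$ (normalized area). The average of $h$ is $\le Ch(z)$ by Harnack, as $T(R)$ has hyperbolic diameter $\le C$. For $w\in T(Q)$ the average of $k(z',w)$ is $\le Cp(z,w_Q)$: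

* Where $\rho(z',w)\ge\frac12$, $k(z',w)\le2p(z',w)\le Cp(z,w_Q)$ by (1) and (G3).
* If the part of $T(R)$ where $\rho(z',w)<\frac12$ is nonempty, then there, by (G2), $|z'-w|\le2\ell(R)$ and $|1-\bar wz'|\le1-|z'|^2+|z'-w|\le4\ell(R)$, so $k(z',w)\le\log\frac{4\ell(R)}{|z'-w|}$. As the area of $T(R)$ is $\ge c\,\ell(R)^2$, this part contributes at most $C\ell(R)^{-2}\int_{|\zeta|\le2\ell(R)}\log\frac{4\ell(R)}{|\zeta|}dA\le C$. Also $p(z',w)\ge\frac34$ for some $z'\in T(R)$, so $p(z,w_Q)\ge c$ by (G3), and $C\le Cp(z,w_Q)$.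

So $\inf_{T(R)}u\le C\big(h(z)+\sum\nu_Qp(z,w_Q)\big)\le C\big(2\log\frac1{|g(z)|}+72\big)$, which is (b) for $A$ large. $\square$

**Example.** Let $u=\min(\log\frac1{|z|},\log2)$, coming from $f_1=z$, $f_2=\frac12$. The average of $\log\frac1{\rho(z,w)}$ over $|w|=\frac12$ is $u(z)$, so $h=0$ and $\nu$ is the uniform probability measure on $|w|=\frac12$. That circle lies in layer $1$, with $\nu_Q=\frac12$ for both boxes. So $S_0=\frac12$, $S_1=1$: the upper box gets $0$, the lower gets $1$, and $g=B_w$ with $w=-\frac{11}{16}i$.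

## 9. A cutoff function adapted to $\{|f|\text{ small}\}$

To localize we need a smooth cutoff that is $0$ where $|f|$ is not small and $1$ well inside the region where $|f|$ is small, with gradient satisfying the hypotheses of Lemma 2. Cutting along a level set of $|f|$ does not obviously control the gradient. Instead we switch between two very different thresholds, and a potential estimate shows that switches are rare.

**Lemma 4 (contours).** For $0<\eta<\frac12$ put $\eta_2=(\eta/2)^{C_0}$, $C_0\ge1$ a suitable absolute constant. Let $f\not\equiv0$ be in the ball and $M(Q)=\sup_{T(Q)}|f|$. There is a locally Lipschitz $\chi:\mathbb D\to[0,1]$ such that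

(i) if $\chi(z)>0$ and $z\in T(R)$, then $M(R)<\eta$;

(ii) if $\chi(z)<1$, then $z\in T^*(S)$ for some $S$ with $M(S)\ge\eta_2$; moreover $\operatorname{supp}(1-\chi)$ (relative to $\mathbb D$) is contained in an open set covered by such $T^*(S)$;

(iii) $|\nabla\chi(z)|\le\frac C{1-|z|}$ a.e. and $\int_Q|\nabla\chi|dA\le C\ell(Q)$ for all $Q\in\mathcal D$.

*Proof.* **Step 1: coloring.** Color boxes from the top down. The top box is white iff $M\ge\eta_2$, and red otherwise. A child $Q$ of a white box is red iff $M(Q)<\eta_2$; a child $Q$ of a red box is white iff $M(Q)\ge\eta$. As $\eta_2<\eta$, white boxes have $M\ge\eta_2$ and red boxes have $M<\eta$. Let $\mathcal R$ be the red boxes with white parent and $\mathcal W$ the white boxes with red parent, so $M\ge\eta$ on $\mathcal W$.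

Example: for $f=z^N$ we have $M=(1-2^{-n-1})^N$ on layer $n$, increasing in $n$. If $2^{-N}<\eta_2$, the layers are red until $M$ first reaches $\eta$, then white; $\mathcal W$ is one full layer and $\mathcal R=\emptyset$.

**Step 2: inside $P\in\mathcal W$, red boxes fill at most half.** Let $Q_j$ be the maximal red boxes in $P$, $\ell_j=\ell(Q_j)$. They have white parents (as $P$ is white and by maximality), so $M(Q_j)<\eta_2$. For finite $J$ let
$$V(z)=\sum_{j\le J}\ell_j^{-2}\int_{T(Q_j)}k(z,w)\,dA(w).$$

We claim $V\le C_5$ with $C_5$ absolute. The part with $\rho(z,w)\ge\frac12$ is $\le C\sum_jp(z,w_{Q_j})$ by (1) and (G3). The multiset $\{w_{Q_j}\}$ has Carleson constant at most $1$, because $w_{Q_j}\in Q$ iff $Q_j\subset Q$ and the $Q_j$ are disjoint; so this part is $\le C$ by (G5). The part with $\rho(z,w)<\frac12$ involves at most $C$ indices $j$ by (G2). For each, (G2) with the roles of $z,w$ exchanged gives $|z-w|\le2\ell_j$, $|1-\bar wz|\le4\ell_j$, so the contribution is at most $\ell_j^{-2}\int_{|\zeta|\le2\ell_j}\log\frac{4\ell_j}{|\zeta|}dA\le C$.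

$V$ is continuous on $\overline{\mathbb D}$, zero on $\partial\mathbb D$, and harmonic off the compact set $K=\bigcup_{j\le J}\overline{T(Q_j)}$. The superharmonic function $s=C_5\log\frac1{|f|}\big/\log\frac1{\eta_2}\ge0$ is $\ge C_5\ge V$ on $K$, since $|f|\le\eta_2$ there. By the minimum principle for $s-V$ on $\mathbb D\setminus K$, $s\ge V$ on $\mathbb D$. Choose $z_0\in T(P)$ with $|f(z_0)|\ge\eta/2$. By (1) and (G4), $V(z_0)\ge c\sum_{j\le J}\ell_j/\ell(P)$. Hence
$$\sum_{j\le J}\ell_j\le C\,s(z_0)\,\ell(P)\le C\,\frac{\log(2/\eta)}{\log(1/\eta_2)}\,\ell(P)=\frac C{C_0}\,\ell(P)\le\tfrac12\ell(P)$$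
for a suitable absolute $C_0$. Let $J$ grow.

**Step 3: $\sum_{Q'\in\mathcal R,\,Q'\subset Q}\ell(Q')\le2\ell(Q)$ for every $Q\in\mathcal D$.** The maximal $\mathcal R$-boxes in $Q$ are disjoint, with total length $\le\ell(Q)$. Let $Q'\in\mathcal R$ and let $Q''$ be maximal among the $\mathcal R$-boxes strictly inside $Q'$. The parent of $Q''$ is white, hence strictly inside the red box $Q'$. Let $P$ be the largest white box with $Q''\subset P\subset Q'$. Its parent lies in $Q'$ and is red, so $P\in\mathcal W$. The maximal red box in $P$ containing $Q''$ has a white parent, so it belongs to $\mathcal R$; it is strictly inside $Q'$, so it equals $Q''$ by maximality. Thus $Q''$ is a maximal red box of $P$. The maximal white boxes $P\subset Q'$ are disjoint, so by Step 2 the total length of such $Q''$ is $\le\frac12\ell(Q')$. Summing over generations gives $\ell(Q)(1+\frac12+\frac14+\dots)=2\ell(Q)$.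

**Step 4: $\sum_{P\in\mathcal W,\,P\subset Q}\ell(P)\le3\ell(Q)$.** The maximal $\mathcal W$-boxes in $Q$ have total length $\le\ell(Q)$. If $P\in\mathcal W$ is in $Q$ and not maximal, say $P\subsetneq P'\in\mathcal W$, $P'\subset Q$, go up from the red parent of $P$ to the last red box $Q'$ before the first white one (which comes at $P'$ at the latest). Then $Q'\in\mathcal R$, $Q'\subset P'\subset Q$, and $P$ is a maximal white box in $Q'$. For each $Q'$ such $P$ are disjoint. By Step 3 these $P$ have total length $\le2\ell(Q)$.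

**Step 5: definition of $\chi$, (i) and (ii).** Let $d(z)$ be the hyperbolic distance from $z$ to the union of the $T(S)$, $S$ white ($d=\infty$ if there are none), and $\chi=\min(1,d/c_1)$. If $\chi(z)>0$ and $z\in T(R)$, then $R$ is red: (i). If $\chi(z)<1$, then $z$ has hyperbolic distance $<c_1$ from some white $T(S)$, so $z\in T^*(S)$ by (G1). The open set in (ii) is $\{d<2c_1\}$: it contains $\operatorname{supp}(1-\chi)\subset\{d\le c_1\}$ and is covered by the $T^*(S)$, $S$ white, by (G1).

**Step 6: (iii).** The function $d$ is $1$-Lipschitz in the hyperbolic metric, so $|\nabla\chi|\le\frac1{c_1}\frac2{1-|z|^2}\le\frac C{1-|z|}$ a.e. Almost everywhere where $\nabla\chi\ne0$ we have $0<d<c_1$. Then $z\in T(R)$ with $R$ red and $z\in T^*(S)$ with $S$ white, i.e. $R$ is a neighbor of $S$. Also $\int_{T(R)}|\nabla\chi|\,dA\le C\ell(R)$. So we must bound the total length of the red $R\subset Q$ having a white neighbor $S$.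

We use: if exactly one of $R,S$ is contained in a box $X$, then $\overline{T(R)}$ meets $\partial X\cap\mathbb D$. (A common point of $\overline{T(R)}$ and $\overline{T(S)}$ is in the closures of $X$ and of its complement.) We assign to $R$ such an $X$.

* If $S\not\subset Q$, put $X=Q$.
* If $S\subset Q$, let $Y\subset Q$ be the smallest box containing $R$ and $S$. If $Y$ is red, the chain from $Y$ down to the white box $S$ contains some $P\in\mathcal W$, $P\subsetneq Y$. Then $S\subset P$, and $R\not\subset P$ by minimality of $Y$; put $X=P$.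
* If $S\subset Q$ and $Y$ is white, the chain from $Y$ down to the red box $R$ contains some $Q'\in\mathcal R$, $Q'\subsetneq Y$. Then $R\subset Q'$, $S\not\subset Q'$; put $X=Q'$.

Always $\overline{T(R)}$ meets $\partial X\cap\mathbb D$ and $\ell(R)\le2\ell(X)$. By (G6) the total length of the $R$ assigned to one $X$ is $\le\sum_{k\ge-1}7\cdot2^{-k}\ell(X)\le C\ell(X)$. Summing over $X\in\{Q\}\cup\{X\in\mathcal R\cup\mathcal W:X\subset Q\}$ and using Steps 3 and 4, the total is $\le C\ell(Q)$. $\square$

## 10. Zeros near the places where a function is large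

**Lemma 5.** Let $Z$ be a multiset in $\mathbb D$, $\mathcal S\subset\mathcal D$, $L>0$, and suppose for each $S\in\mathcal S$ there is $z\in T(S)$ with $\sum_{a\in Z}p(z,a)\le L$. Then $Z'=Z\cap\bigcup_{S\in\mathcal S}T^{**}(S)$ has Carleson constant at most $CL$.

*Proof.* Fix $Q$. **Step 1: points of $Z'\cap Q$ in $T^{**}(S)$ with $S\in\mathcal S$, $S\subset Q$.** Let $S_i$ be the maximal elements of $\mathcal S$ in $Q$. Such points lie in $\bigcup_i\bigcup_{R\subset S_i}T^{**}(R)$. By (G4) with the given point of $T(S_i)$, the $i$-th union contributes $\le CL\ell(S_i)$ to $\sum(1-|a|)$, and $\sum\ell(S_i)\le\ell(Q)$.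

**Step 2: the remaining points.** They lie in $T(R)$, $R\subset Q$, with $T(R)\subset T^{**}(S)$, $S\in\mathcal S$, $S\not\subset Q$. By (G4), with $S$ itself in the role of $R$ there, and $\ell(S)\le4\ell(R)$, each such $T(R)$ contributes $\le CL\ell(R)$. By (G7) these $R$ have total length $\le\sum_{k\ge0}C2^{-k}\ell(Q)\le C\ell(Q)$. $\square$

**Lemma 6.** Let $f\not\equiv0$ be in the ball and $0<\eta<1$. Let $\mathcal S=\{S:\sup_{T(S)}|f|\ge\eta\}$ and let $b$ be the Blaschke product of the zeros of $f$ in $\bigcup_{S\in\mathcal S}T^{**}(S)$. Then the zeros of $b$ have Carleson constant at most $C\log\frac2\eta$, and $q=f/b$ (in the ball) satisfies $|q|\ge\eta^H$ on $\bigcup_{S\in\mathcal S}T^*(S)$, $H$ absolute.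

*Proof.* **Step 1: the zeros.** For $S\in\mathcal S$ take $z\in T(S)$ with $|f(z)|\ge\eta/2$. Then $\sum_ap(z,a)\le2\sum_ak(z,a)\le2\log\frac2\eta$ (sum over the zeros of $f$). Apply Lemma 5.

**Step 2: the lower bound.** Let $S\in\mathcal S$. The zeros of $q$ avoid $T^{**}(S)$, so $\log\frac1{|q|}\ge0$ is harmonic in the hyperbolic $2c_1$-neighborhood of $T^*(S)$, an open subset of $T^{**}(S)$. Its infimum over $T(S)$ is $\le\log\frac1\eta$ since $|q|\ge|f|$. Any two points of $\overline{T^*(S)}$ are joined inside $\overline{T^*(S)}$ by a path of hyperbolic length $\le C$: use radial segments and circular arcs in the sets $\overline{T(R)}$, each of which meets $\overline{T(S)}$. Around each point of the path the hyperbolic disc of radius $c_1$ lies in the domain of harmonicity. Applying Harnack's inequality at most $C$ times along the path, $\log\frac1{|q|}\le H\log\frac1\eta$ on $T^*(S)$. $\square$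

**Lemma 7.** If the zeros of a Blaschke product $b$ have Carleson constant at most $K$, then $b$ is, up to a unimodular constant, a product of at most $m(K)$ $s(K)$-interpolating Blaschke products (an empty product if $b$ is constant).

*Proof.* Each zero in $T(Q)$ has $1-|a|>\ell(Q)/2$, so $T(Q)$ contains at most $2K$ zeros. As each box has at most $8$ other neighbors, greedy coloring gives a coloring of the countable set $\mathcal D$ with $9$ colors such that distinct boxes of the same color are not neighbors; by (G1) their $T$'s are at $\rho$-distance $\ge\frac19$. Distribute the zeros into at most $m(K)=9\lceil2K\rceil$ families, each with at most one zero per box and all boxes of one color. In a family, by (1) with $\alpha=\frac19$ and (G5), $\sum_{k\ne n}\log\frac1{\rho(z_n,z_k)}\le C\sum_kp(z_n,z_k)\le CK$. So $s(K)=e^{-CK}$ works. $\square$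

**Lemma 8.** For all $K,\varepsilon>0$ there are $\kappa=\kappa(K,\varepsilon)>0$ and $\delta(K,\varepsilon)>0$ such that, under (N), if $F$ is $\varepsilon$-far, $\delta\le\delta(K,\varepsilon)$ and $b$ is as in Lemma 7, then $|F(b)|\ge\kappa$.

*Proof.* Let $s=s(K)$, $m=m(K)$, $M=M(s)$, $t_0=\min(1,\frac1{1000M^2},\frac\varepsilon{16M})$. If $b_j$ is $s$-interpolating and $|F(b_j)|+\delta\le t_0$, Lemma 1 would give $G\in\Lambda$ with $\|F-G\|\le16Mt_0\le\varepsilon$, a contradiction. So $|F(b_j)|+\delta>t_0$, and $|F(b_j)|\ge t_0/2$ if $\delta\le t_0/2$. With $b=\prod b_j$ up to a constant, (3) gives $|F(b)|\ge(t_0/2)^m-2^m\delta\ge\frac12(t_0/2)^m=:\kappa$ for small $\delta$. If $b$ is constant, $|F(b)|=1$. $\square$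

## 11. Localization to the region where both $f_1$ and $f_2$ are small

**Lemma 9.** For $0<\eta<\frac12$ and $\varepsilon>0$ there are $C(\eta,\varepsilon)$, $\delta(\eta,\varepsilon)>0$ such that the following holds, under (N), if $F$ is $\varepsilon$-far and $\delta\le\delta(\eta,\varepsilon)$. Let $f_1,f_2\not\equiv0$ be in the ball, $|F(f_i)|\le3\delta$, and let $h$ be in the ball with $|h|\le\tau$ on every $T(Q)$ for which $\sup_{T(Q)}\max(|f_1|,|f_2|)<\eta$. Then $|F(h)|\le C(\eta,\varepsilon)(\delta+\tau)$.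

*Proof.* As $|h|\le1$ we may assume $\tau\le1$. The aim is to write $h=a_1q_1+a_2q_2+e$ with $q_i$ a factor of $f_i$ on which $F$ is still of size $\delta$, $\|a_i\|$ bounded, and $\|e\|\le C\tau$.

**Step 1: remove the dangerous zeros.** Let $\eta_2$, $\chi_i$ be from Lemma 4 for $f_i$ and $\eta$. Let $f_i=b_iq_i$ be from Lemma 6 with $\eta_2$ in place of $\eta$, and put $\eta_3=\eta_2^H$. By Lemmas 6 and 8, $|F(b_i)|\ge\kappa=\kappa(\eta,\varepsilon)$. Since $|F(f_i)-F(b_i)F(q_i)|\le\delta$, $|F(q_i)|\le4\delta/\kappa$. By Lemma 4(ii) and Lemma 6, $|q_i|\ge\eta_3$ on an open set containing $\operatorname{supp}(1-\chi_i)$. By Lemma 4(i), where $\chi_1\chi_2>0$ we are in a $T(Q)$ with $\sup_{T(Q)}\max|f_i|<\eta$, so $|h|\le\tau$ there. Note that $\nabla\chi_i=0$ a.e. on $\{\chi_i=0\}$ and on $\{\chi_i=1\}$.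

**Step 2: $\bar\partial$-corrections.** Let $\varphi_1=1-\chi_1$, $\varphi_2=\chi_1(1-\chi_2)$, so $\varphi_1+\varphi_2=1-\chi_1\chi_2$. Quotients by $q_i$ below have numerators supported where $|q_i|\ge\eta_3$, and are $0$ elsewhere. By Lemma 2 and Lemma 4(iii) there are bounded $v,v_1,v_2$ with
$$\bar\partial v=\frac{h(1-\chi_2)\bar\partial\chi_1}{q_1q_2},\qquad\bar\partial v_1=-\frac{h\chi_2\bar\partial\chi_1}{q_1},\qquad\bar\partial v_2=-\frac{h\chi_1\bar\partial\chi_2}{q_2},$$
$\|v\|_\infty\le C\eta_3^{-2}$ and $\|v_1\|_\infty,\|v_2\|_\infty\le C\tau\eta_3^{-1}$. The last two bounds hold because the right-hand sides are nonzero a.e. only where $\chi_1\chi_2>0$, and there $|h|\le\tau$.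

**Step 3: analytic coefficients.** Put
$$a_1=\frac{h\varphi_1}{q_1}+q_2v-v_1,\qquad a_2=\frac{h\varphi_2}{q_2}-q_1v-v_2.$$
The quotients are locally Lipschitz, because $q_i$ has no zeros in an open set containing $\operatorname{supp}(1-\chi_i)$. Since $\bar\partial\varphi_1=-\bar\partial\chi_1$ and $\bar\partial\varphi_2=(1-\chi_2)\bar\partial\chi_1-\chi_1\bar\partial\chi_2$,
$$\bar\partial a_1=\frac{h\,\bar\partial\chi_1}{q_1}\big(-1+(1-\chi_2)+\chi_2\big)=0,$$
$$\bar\partial a_2=\frac h{q_2}\big((1-\chi_2)\bar\partial\chi_1-\chi_1\bar\partial\chi_2-(1-\chi_2)\bar\partial\chi_1+\chi_1\bar\partial\chi_2\big)=0.$$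
So, by Weyl's lemma, $a_i\in H^\infty$ with $\|a_i\|\le C(\eta)$.

**Step 4: conclusion.** The terms with $v$ cancel in $a_1q_1+a_2q_2=h(1-\chi_1\chi_2)-v_1q_1-v_2q_2$. Hence $e:=h-a_1q_1-a_2q_2=h\chi_1\chi_2+v_1q_1+v_2q_2$ (a.e.) is in $H^\infty$ with $\|e\|\le C(\eta)\tau$. Therefore
$$|F(h)|\le\sum_i\big(|F(a_i)||F(q_i)|+\delta\|a_i\|\big)+2\|e\|\le C(\eta,\varepsilon)(\delta+\tau).\qquad\square$$

## 12. The ideal of null sets and the proof of Theorem 1

Let $c_*=e^{-2A}$ with $A$ from Lemma 3, $0<\varepsilon\le c_*$ and $\rho_0=\varepsilon/4\le\frac14$. We show: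

$$\text{If (N) holds and }\delta\text{ is small depending on }\varepsilon,\text{ then }\|F-G\|\le3\varepsilon\text{ for some }G\in\Lambda. \tag{4}$$

With Step 1 of Section 3 this implies Theorem 1: either $\|F\|\le2\delta$, or (4) applies to $F_1$, which is $4\delta$-multiplicative with $\|F-F_1\|\le3\delta$. Assume (N) and suppose $F$ is $3\varepsilon$-far (hence $\varepsilon$-far). Null sets are as in Section 4.

**Claim 1.** If $f_1,f_2$ are in the ball and $|F(f_i)|\le\rho_0$, then $E=\{Q:\max(|f_1(z_Q)|,|f_2(z_Q)|)\ge\varepsilon\}$ is null (for $\delta\le\delta_1(\varepsilon)$).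

*Proof.* **Step 1: make $F(f_i)$ tiny.** Let $c_i=F(f_i)$ and $\hat f_i=\frac{f_i-c_i}{1-\bar c_if_i}$. By (M), $|F(\hat f_i)|\le3\delta$. Where $|f_i|\ge\varepsilon$, $|\hat f_i|\ge\frac{\varepsilon-\rho_0}{1+\rho_0}\ge\frac\varepsilon2$. If $\hat f_i\equiv0$, then $f_i$ is a constant of modulus $\le\rho_0<\varepsilon$ and contributes nothing to $E$. So either $E=\emptyset$ (null, with $g=0$), or we may assume both $\hat f_i\not\equiv0$, replacing a constant $f_i$ of this kind by the other function.

**Step 2: one function for two, with the lower bound reset to $c_*$.** Let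
$$u=\min\Big(\log\tfrac1{|\hat f_1|},\log\tfrac1{|\hat f_2|}\Big),\qquad N=\log\tfrac2\varepsilon.$$
$u\ge0$ is superharmonic and $u(z_Q)\le N$ for $Q\in E$. Let $g$ be given by Lemma 3 for $u/N$. By (a), $|g(z_Q)|\ge e^{-2A}=c_*$ for $Q\in E$. Choose $\eta=\eta(\varepsilon)\in(0,\frac12)$ with $\frac{\log(1/\eta)}{AN}-A\ge\log\frac2{\rho_0}$. On a $T(R)$ with $\sup_{T(R)}\max|\hat f_i|<\eta$ we have $u\ge\log\frac1\eta$, so by (b) $|g|\le\rho_0/2$ there.

**Step 3: powers.** Apply Lemma 9 to $\hat f_1,\hat f_2$, $h=g^k$, $\tau=(\rho_0/2)^k$. With $C(\varepsilon)$ independent of $k$, and by (3),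
$$|F(g)|^k\le|F(g^k)|+2^k\delta\le C(\varepsilon)2^{-k}\rho_0^k+(C(\varepsilon)+2^k)\delta.$$
Fix $k=k(\varepsilon)$ with $C(\varepsilon)2^{-k}\le\frac12$, then require $(C(\varepsilon)+2^k)\delta\le\frac12\rho_0^k$. So $|F(g)|\le\rho_0$ and $E$ is null. $\square$

**Claim 2.** $\mathcal D$ is not null (for $\delta\le\delta_2(\varepsilon)$).

*Proof.* Suppose $g$ is in the ball, $|F(g)|\le\rho_0$ and $|g(z_Q)|\ge c_*$ for all $Q$. With $\hat g$ as in (M), $|F(\hat g)|\le3\delta$, and since $\rho_0\le c_*/4$, $|\hat g(z_Q)|\ge\frac{c_*-\rho_0}{1+\rho_0}\ge\frac{c_*}2$ for all $Q$. In Lemma 6 with $\eta=c_*/2$ all boxes are in $\mathcal S$, so $\hat g=bq$ with $|q|\ge\gamma:=(c_*/2)^H$ on $\mathbb D$ and the zeros of $b$ have an absolute Carleson constant. So $|F(b)|\ge\kappa_0(\varepsilon)>0$ by Lemma 8. Since $1/q\in H^\infty$, $|F(q)F(1/q)-1|\le\delta/\gamma$ and $|F(1/q)|\le2/\gamma$, so $|F(q)|\ge\frac\gamma2(1-\delta/\gamma)\ge\frac\gamma4$ for small $\delta$. Hence $3\delta\ge|F(\hat g)|\ge\kappa_0\gamma/4-\delta$,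 a contradiction for small $\delta$. $\square$

**Conclusion of the proof of (4).** Subsets of null sets are null. If $E_1,E_2$ are null via $g_1,g_2$, then, as $c_*\ge\varepsilon$, $E_1\cup E_2\subset\{Q:\max_i|g_i(z_Q)|\ge\varepsilon\}$ is null by Claim 1, with the same constants. So null sets form an ideal, proper by Claim 2. The complements of null sets form a proper filter; let $\mathcal U$ be an ultrafilter on $\mathcal D$ extending it. It contains no null set. Put $G(f)=\lim_{\mathcal U}f(z_Q)$, $G\in\Lambda$.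

If $f$ is in the ball and $|F(f)|\le\rho_0$, Claim 1 with $f_1=f_2=f$ shows that $\{Q:|f(z_Q)|\ge\varepsilon\}$ is null, so $|G(f)|\le\varepsilon$. For any $f$ in the ball apply this to $(f-F(f))/(2+\delta)$, which is in the ball and on which $F$ vanishes: $|G(f)-F(f)|\le(2+\delta)\varepsilon\le3\varepsilon$. This contradicts $3\varepsilon$-farness. So (4) and Theorem 1 are proved. $\blacksquare$

## 13. Linear bound when $G$ kills no interpolating Blaschke product

We turn to $\|F-G\|\le C\delta$. It suffices to find absolute $\delta_0\le\frac1{25}$ and $C'$ such that (N) and $\delta\le\delta_0$ imply $\|F-G\|\le C'\delta$ for some $G\in\Lambda$. Indeed, for general $F$, if $\delta>\delta_0/4$ take $G=0$: $\|F\|\le1+\delta\le(1+4/\delta_0)\delta$. If $\delta\le\delta_0/4$, then by Section 3 either $\|F\|\le2\delta$ or $\|F-G\|\le3\delta+4C'\delta$.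

By (4) with $\varepsilon=\min(c_*,\frac1{84})$, for $\delta_0$ small there is $G\in\Lambda$ with $\|F-G\|\le\frac1{28}$. Let $\phi=F-G$; $\phi(1)=0$.

**Case 1: no interpolating Blaschke product $b$ has $G(b)=0$.**

**Claim 3.** In Case 1 each $f$ in the ball with $G(f)=0$ is $f=f_1f_2$ with $f_i$ in the ball, $G(f_i)=0$.

**Step 1: the claim gives the linear bound.** For $f$ in the ball with $G(f)=0$, $|\phi(f)|=|F(f)|\le|F(f_1)F(f_2)|+\delta=|\phi(f_1)\phi(f_2)|+\delta\le\|\phi\|^2+\delta$. For general $f$ in the ball, $\phi(f)=2\phi\big(\frac{f-G(f)}2\big)$. So $\|\phi\|\le2\|\phi\|^2+2\delta\le\frac12\|\phi\|+2\delta$, i.e. $\|\phi\|\le4\delta$.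

**Step 2: reduction of the claim to Blaschke products.** If $f\equiv0$ take $f_1=f_2=0$. Let $f\not\equiv0$, $f=eB$ with $e$ zero-free in the ball and $B$ a Blaschke product. If $G(e)=0$, then $G(e^{1/2})^2=0$; take $f=e^{1/2}\cdot(e^{1/2}B)$. Otherwise $G(B)=0$.

**Step 3: splitting the zeros.** In each layer list the zeros of $B$ (with multiplicity) by increasing argument in $[0,2\pi)$ (ties in any order; the argument of $0$ is taken to be $0$), and put them alternately into $B_1$ and $B_2$; $B=B_1B_2$, unimodular constants absorbed. We show $G(B_1)=G(B_2)=0$; then $f=(eB_1)B_2$ proves the claim. We have $G(B_1)G(B_2)=0$. Suppose, say, $|G(B_1)|=2\eta>0$ and $G(B_2)=0$ (the other case is identical, with the indices exchanged). Let $n_i(Q)$ be the number of zeros of $B_i$ in $T(Q)$. Partial sums of $n_2(Q)-n_1(Q)$ along a layer lie in $[-1,1]$. By (G3), (G9), then (G3) and (1), for all $z\in\mathbb D$, summing over zeros,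
$$\sum_{B_2(a)=0}p(z,a)\le C\sum_Qn_2(Q)p(z,w_Q)\le C\sum_Qn_1(Q)p(z,w_Q)+C\le C\log\tfrac1{|B_1(z)|}+C. \tag{5}$$

**Step 4: the contradiction.** Let $\mathcal S=\{S:\sup_{T(S)}|B_1|\ge\eta\}$ and let $b$ be the Blaschke product of the zeros of $B_2$ in $\bigcup_{S\in\mathcal S}T^{**}(S)$. Each $S\in\mathcal S$ has a $z\in T(S)$ with $|B_1(z)|\ge\eta/2$. By (5), Lemma 5 applies with $L=C\log\frac2\eta+C$, so by Lemma 7 $b$ is a finite product of interpolating Blaschke products up to a constant. By the case assumption $G(b)\ne0$.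

If $|B_1(z)|\ge\eta$, then $z\in T(S)$ with $S\in\mathcal S$. The zeros of $B_2/b$ are outside $T^{**}(S)\supset T^*(S)$, hence at $\rho$-distance $\ge\frac19$ from $z$ by (G1). So by (1) and (5) $\log\frac1{|(B_2/b)(z)|}\le C\sum_{B_2(a)=0}p(z,a)\le C\log\frac1\eta+C$. As $G$ is an ultrafilter limit along points and $|G(B_1)|=2\eta$, the set of indices where $|B_1|\ge\eta$ belongs to the ultrafilter; hence $G(B_2/b)\ne0$. So $G(B_2)=G(b)G(B_2/b)\ne0$, a contradiction. This proves Claim 3. $\square$

## 14. Linear bound when $G$ kills an interpolating Blaschke product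

**Case 2: $G(b)=0$ for some interpolating $b$.** If we knew an interpolating product with $|F|\lesssim\delta$ on it and with absolute constant $s$, Lemma 1 would finish. We first improve $s$ to $\frac12$, then shift $b$ so that $F$ nearly vanishes on it.

**Step 1: $G$ lives on the zeros of $b$.** Lemma 1 applied to the $0$-multiplicative functional $G$ and to $b$ (so $t=0$) shows $G(f)=\lim_{\mathcal U}f(z_n)$, $(z_n)$ the zeros of $b$, $\mathcal U$ an ultrafilter on the index set.

**Step 2: a splitting lemma.** If $a_{jk}=a_{kj}\ge0$ and $\sum_{k\ne j}a_{jk}\le L$ for all $j$, the index set splits into $S_1\cup S_2$ with $\sum_{k\in S_i,k\ne j}a_{jk}\le L/2$ for $j\in S_i$. For finite index sets choose the partition minimizing $\sum_i\sum_{j\ne k\in S_i}a_{jk}$. Moving one index cannot decrease this, so each own-class sum is $\le$ the other-class sum, hence $\le L/2$. For the index set $\mathbb N$, take such partitions of $\{1,\dots,N\}$, viewed as maps to $\{1,2\}$, and a subsequence of $N$ along which the class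 of every index is eventually constant; let $S_1,S_2$ be the limit classes. For $j\in S_i$ and any finite set of $k\in S_i\setminus\{j\}$, for large $N$ in the subsequence these indices lie in one class of the $N$-th partition, so the finite sum is $\le L/2$; hence so is the full sum.

**Step 3: reaching $s=\frac12$.** With $a_{jk}=\log\frac1{\rho(z_j,z_k)}$ and $L=\log\frac1s$, an $s$-interpolating sequence splits into two $s^{1/2}$-interpolating ones (an empty part is discarded), one of whose index sets is in $\mathcal U$. Iterating, there is a $\frac12$-interpolating subproduct $b_0$ whose index set is in $\mathcal U$. As $b_0$ vanishes at these $z_n$, $G(b_0)=0$. Rename its zeros $(z_n)$.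

**Step 4: shifting.** Let $c=F(b_0)=\phi(b_0)$, so $|c|\le\frac1{28}$, and $b_c=\frac{b_0-c}{1-\bar cb_0}$. By (M), $|F(b_c)|\le3\delta$. It remains to see that $b_c$ is interpolating with an absolute constant. Put
$$s=\tfrac12,\qquad\lambda=\tfrac14,\qquad r=\lambda\,\frac{s-\lambda}{1-s\lambda}=\tfrac1{14},\qquad K_n=\{\rho(z,z_n)<\lambda\}.$$
The $\overline{K_n}$ are disjoint since $\rho(z_n,z_k)\ge\frac12>\frac8{17}=\frac{2\lambda}{1+\lambda^2}$, the largest possible distance of $z_n,z_k$ if $\overline{K_n}$ and $\overline{K_k}$ met.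

**Step 5: the zeros of $b_c$.** Let $\beta$ be $b_0$ or a finite subproduct of $b_0$ having $z_n$ as a zero. With $\tau_n(\zeta)=\frac{\zeta+z_n}{1+\bar z_n\zeta}$, $\beta(\tau_n(\zeta))=\zeta q(\zeta)$ with $|q|\le1$ and $|q(0)|=(1-|z_n|^2)|\beta'(z_n)|\ge s$. By Schwarz–Pick, $|q(\zeta)|\ge\frac{s-|\zeta|}{1-s|\zeta|}>0$ for $|\zeta|<s$. Thus $|\beta|\ge r$ on $\partial K_n$, $z_n$ is the only zero of $\beta$ in $K_n$ and is simple, and by Rouché $\beta$ takes each value $w$, $|w|<r$, exactly once in $K_n$. For finite $\beta$, which is zero-free on $\mathbb D\setminus\bigcup\overline{K_n}$ (union over its zeros) and has modulus $1$ on $\partial\mathbb D$, the minimum principle gives $|\beta|\ge r$ there. Passing to the limit along the partial products, $|b_0|\ge r$ off $\bigcup K_n$. As $|c|<r$, $b_c$ has exactly one zero $\zeta_n$ in each $K_n$, simple, and no others.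

**Step 6: $b_c$ is a Blaschke product up to a unimodular constant.** If $b_0$ is finite this is clear. Otherwise let $\beta_N$ be the partial products, $\beta_N\to b_0$ locally uniformly. The finite Blaschke products $\frac{\beta_N-c}{1-\bar c\beta_N}$ have precisely the zeros $\zeta_n^{(N)}\in K_n$, $n\le N$, and $\zeta_n^{(N)}\to\zeta_n$ by Hurwitz. Fix $z$ with $b_c(z)\ne0$. Then $\log\frac1{|b_c(z)|}=\lim_N\sum_{n\le N}k(z,\zeta_n^{(N)})$, and each term converges to $k(z,\zeta_n)<\infty$. Since $\rho(z,z_n)\to1$, for all $n\ge n_0(z)$ we have $\rho(z,\cdot)\ge\frac12$ on $K_n$. So by (1) and (G2) $k(z,\zeta_n^{(N)})\le2p(z,\zeta_n^{(N)})\le C_z(1-|z_n|)$, which is summable. By dominated convergence $|b_c(z)|=\prod_n\rho(z,\zeta_n)$, the modulus of the Blaschke product with zeros $(\zeta_n)$. So the quotient of $b_c$ and this product is a unimodular constant.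

**Step 7: the interpolation constant.** Let $\psi:\{|w|<r\}\to K_n$ be the inverse branch of $b_0$, $\psi(c)=\zeta_n$. Schwarz–Pick gives $\frac{|\psi'(c)|}{1-|\zeta_n|^2}\le\frac{1/r}{1-|c|^2/r^2}$, and $\psi'(c)=1/b_0'(\zeta_n)$, $|c|\le r/2$. So
$$\prod_{k\ne n}\rho(\zeta_k,\zeta_n)=(1-|\zeta_n|^2)|b_c'(\zeta_n)|=\frac{(1-|\zeta_n|^2)|b_0'(\zeta_n)|}{1-|c|^2}\ge r\Big(1-\frac{|c|^2}{r^2}\Big)\ge\tfrac34r.$$

**Step 8: conclusion.** After multiplication by a unimodular constant, $b_c$ is $\frac34r$-interpolating with $\frac34r=\frac3{56}$ absolute. Lemma 1 with $t=|F(b_c)|+\delta\le4\delta$ gives $G'\in\Lambda$ with $\|F-G'\|\le64\,M(\tfrac3{56})\,\delta$, provided $\delta_0$ is small (absolute). Together with Case 1 this proves the first assertion of Theorem 2. The converse and the optimality of the linear order were shown in Step 3 of Section 3. $\blacksquare$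

## 15. The case $\delta=0$: the corona theorem

**Remark.** The corona theorem appeared in Section 4 only in the attempt that stops; the proof did not use it. Let $F$ be multiplicative and nonzero. It is $\delta$-multiplicative for every $\delta>0$, so Theorem 2 gives $G_\delta\in\Lambda\cup\{0\}$ with $\|F-G_\delta\|\le C\delta$. Since $|F(1)|=1$, $G_\delta\ne0$ for small $\delta$, so $F$ is in the norm closure of $\Lambda$. The set $\Lambda$ is weak-star closed: it is the weak-star closure of the point evaluations, because every point of that closure is a limit of evaluations along an ultrafilter on the index set of a net, and conversely ultrafilter limits of evaluations lie in the closure. Hence $F\in\Lambda$. So Theorem 2 contains the corona theorem for $H^\infty(\mathbb D)$ as the case $\delta=0$.
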